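# Large multiples of a fixed form represented by a positive definite lattice

## 1. Three times a power of 49, in four and in five variables

Take $Q_4(x)=x_1^2+x_2^2+7x_3^2+7x_4^2$ and ask whether it takes the value $3\cdot 49^h$ at an integer vector.

For $h=0$ the answer is no: $x_3=x_4=0$ is forced, and $3$ is not a sum of two squares. Congruences do not see this, because $3$ is a value of $Q_4$ over every $\mathbb Z_q$. For $q\ne 2,3,7$ the congruence $x_1^2+x_2^2\equiv 3 \bmod q$ has a solution, necessarily nonzero, and Hensel's lemma lifts it. For $q=7$ use $1+9\equiv 3$. For $q=3$ use $(1,1,1,0)$, where $Q_4=9\equiv 3\bmod 3$ and Hensel applies. For $q=2$, $-7\equiv1 \bmod 8$ is a square in $\mathbb Z_2$, so $x_3^2=-1/7$ is solvable and $2^2+7x_3^2=3$.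

For $h\ge1$, suppose $49\mid Q_4(x)$. Then $7\mid x_1^2+x_2^2$, and since $-1$ is not a square modulo $7$, $7\mid x_1$ and $7\mid x_2$. Hence $49\mid 7(x_3^2+x_4^2)$, so $7\mid x_3^2+x_4^2$ and again $7\mid x_3,x_4$. So $x\in 7\mathbb Z^4$, and dividing by $7$ turns a solution for $h$ into one for $h-1$. Going down to $h=0$, we see that $Q_4$ never represents $3\cdot49^h$, although $7^h$ times a local solution represents it over every $\mathbb Z_q$. Making the target large does not help: it is trapped in $7\mathbb Z^4$.

Now add one variable: $L=\langle1,1,7,7,7\rangle$, that is, $x_1^2+x_2^2+7(x_3^2+x_4^2+x_5^2)$. The value $3$ is still missing, so no two orthogonal vectors of length $3$ exist. But put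
$$v=(7,0,3,2,1),\qquad v'=(-7,0,2,-1,3).$$
Then $Q(v)=49+7\cdot14=147$, $Q(v')=49+7\cdot 14=147$, and $B(v,v')=-49+7(6-2+3)=0$. So $L$ contains two orthogonal vectors of length $3\cdot 49$, and, multiplying by $7^{h-1}$, two orthogonal vectors of length $3\cdot49^h$ for every $h\ge1$. The trap has opened.

The question is whether this is a general fact. Fix a lattice and a form $T$, multiply $T$ by a large integer $t$, and assume there is no obstruction at any prime. Is $tT$ then represented once $t$ is large? We shall see that the answer is yes when the lattice has rank at least $5$ and at least three more variables than $T$.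

## 2. The local–global statement for $\langle tT\rangle$

A *lattice* on a quadratic space $V$ over $\mathbb Q$ (or $\mathbb Q_q$) is a finitely generated $\mathbb Z$- (or $\mathbb Z_q$-) submodule spanning $V$. We write $B$ for the bilinear form and $Q(x)=B(x,x)$. For a symmetric matrix $A$, $\langle A\rangle$ is the lattice with Gram matrix $A$, and $\langle a_1,\dots,a_r\rangle$ is the diagonal one. The scale $s(M)$ is the ideal generated by all $B(x,y)$, $x,y\in M$. For positive definite $M$, $\min M$ is the smallest $Q(x)$ with $0\ne x\in M$. We put $M_q=M\otimes\mathbb Z_q$. The lattice $M$ is *represented* by $N$ if there is a linear isometry $M\to N$; similarly over $\mathbb Z_q$.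

**Condition (h).** $V,W$ are positive definite quadratic spaces over $\mathbb Q$, $M,N$ are lattices on $V,W$ with $s(M),s(N)\subset2\mathbb Z$, $m=\operatorname{rank}M$, $n=\operatorname{rank}N$, and $M_p$ is represented by $N_p$ for every prime $p$.

Two facts are quoted. **Fact (i):** if $n\ge2m+3$, there is a constant $c(N)$ such that every $M$ as in (h) with $\min M>c(N)$ is represented by $N$. **Fact (ii):** if $n-m\ge3$ and $n\ge5$, then for fixed $T$ and every sufficiently large integer $t$, a lattice $M\cong\langle t^2T\rangle$ satisfying (h) is represented by $N$. Problem 4 of "106 Arithmetic of quadratic forms" (https://github.com/EvnFox/Math) asks about $\langle tT\rangle$ when $n=2m+1\ge5$. Here $T$ is a fixed positive definite symmetric integral $m\times m$ matrix.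

**Theorem A.** Let $n=2m+1\ge5$. For all $N,T$ there is $t_0(N,T)$ such that every $M\cong\langle tT\rangle$, $t\ge t_0$, satisfying (h) is represented by $N$.

**Theorem B.** The same holds for all $m\ge2$, $n\ge m+3$. Together with fact (i) for $m=1$, $n\ge5$, it holds whenever $n-m\ge3$ and $n\ge5$, which is the range of fact (ii). The only remaining pair with $n-m\ge3$ is $(m,n)=(1,4)$, and there the statement is false. It is also false for $(m,n)=(2,4)$.

So among pairs with $n-m\ge3$, the statement "every $\langle tT\rangle$ satisfying (h) with $t\ge t_0(N,T)$ is represented by $N$" holds for all $N,T$ if and only if $n\ge5$. For $n-m\le2$ nothing is claimed beyond $(2,4)$. The proof is ineffective: it rests on the classification of measures invariant under unipotent flows and gives no value of $t_0$.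

**Definition (primitive representation).** A representation $\varphi:M_q\to N_q$ is primitive if $\varphi(M_q)=\mathbb Q_q\varphi(M_q)\cap N_q$, equivalently if its image is a direct summand of $N_q$ as a module.

For example, let $\mathbb H$ be the lattice with Gram matrix $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and basis $e,f$, over $\mathbb Z_q$ with $q$ odd. Over $\mathbb Z_7$, $e+\frac{49}2f$ spans a primitive copy of $\langle49\rangle$ in $\mathbb H$. But $\langle 49\rangle$ has no primitive representation by $\langle1,1,7,7\rangle$ over $\mathbb Z_7$: the argument of Section 1, which works verbatim over $\mathbb Z_7$, puts every vector with $Q(x)\in49\mathbb Z_7$ into $7$ times the lattice.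

We use the following for $q$ odd.

**(2.1)** *$\mathbb H^r$, with basis $e_i,f_i$, primitively represents every $\mathbb Z_q$-lattice of rank $r$ with Gram matrix $A$ over $\mathbb Z_q$, via $x_i\mapsto e_i+\frac12\sum_jA_{ij}f_j$.* The products are $\frac12A_{ij}+\frac12A_{ji}=A_{ij}$, and the image is a direct summand because its projection to the span of the $e_i$ is bijective. Recall that unimodular $\mathbb Z_q$-lattices are diagonal and are classified by rank and determinant class modulo squares of units. Consequently a unimodular lattice of rank $\ge2r+1$ has $\mathbb H^r$ as an orthogonal summand, and it has every unimodular lattice of smaller rank as an orthogonal summand: in both cases the determinant can be corrected in the complement, which has positive rank.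

**Proof of the negative part of Theorem B.** This finishes the example of Section 1. Let $N_0=\langle1,1,7,7\rangle$, and let $T_0=(3)$ if $m=1$, $T_0=\mathrm{diag}(3,3)$ if $m=2$. Let $N$ be $N_0$ with its form multiplied by $2$, and put $T=2T_0$, $t=49^h$, so that the scale conditions hold. Representations of $\langle tT\rangle$ by $N$ are the same as representations of $\langle tT_0\rangle$ by $N_0$.

*Locally.* Multiplication by $7^h$ represents $\langle49^hT_0\rangle$ by $\langle T_0\rangle$, so it suffices to represent $\mathrm{diag}(3,3)$ over each $\mathbb Z_q$. For $q=7$, $\langle3,3\rangle\cong\langle1,1\rangle$, since both are unimodular with square determinant. For $q=2$, $-7$ is a square, so $N_0\cong\langle1,1,-1,-1\rangle$, and $(2,0,1,0)$, $(0,2,0,1)$ are orthogonal with $Q=3$. For $q\ne2,7$, $N_0$ is unimodular of rank $4$ and square determinant, so $N_0\cong\mathbb H\perp\mathbb H$, and (2.1) applies.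

*Globally.* In a representation of $\langle49^hT_0\rangle$ by $N_0$ with $h\ge1$, the basis vectors go to vectors with $49\mid Q(x)$, which lie in $7N_0$ by Section 1. Divide by $7$ and repeat. We reach a representation of $\langle T_0\rangle$, and $Q=3$ has no solution in $N_0$. So $\langle49^hT\rangle$ satisfies (h) and is not represented by $N$, for every $h\ge0$. $\blacksquare$

## 3. Rescaling returns a fixed lattice; a skew overlattice does not

The global tool is the following proposition, a measure-rigidity statement in the style of Ellenberg–Venkatesh. We prove it in Sections 6–10.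

**Proposition 1.** Let $N$ be a positive definite lattice on $W$ of rank $n\ge5$, $m\le n-3$, $p$ a prime, and $(M_i)$ a sequence of positive definite lattices of rank $m$ such that

1. $M_{i,q}$ is primitively represented by $N_q$ for all primes $q$ and all $i$;
2. the $M_{i,p}$ lie in finitely many isometry classes, and the orthogonal complement of $\mathbb Q_pM_{i,p}$ in $W_p$ is isotropic (by Witt's theorem the complement does not depend on the embedding, up to isometry);
3. $\min M_i\to\infty$.

Then $N$ represents $M_i$ for all but finitely many $i$.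

The first thing to try is to apply it to $M_i=\langle t_iT\rangle$ itself. Let us see where this stops in the example $L=\langle1,1,7,7,7\rangle$, $T_0=\mathrm{diag}(3,3)$, $t=49^h$, $h\ge1$. Over $\mathbb Z_7$, let $x,x'$ be images of two vectors of $M=\langle 49^hT_0\rangle$. All values and products are in $49\mathbb Z_7$, so $x_1^2+x_2^2\equiv0\bmod 7$, hence $7\mid x_1,x_2$, and likewise for $x'$; then $\sum_{j\ge3}x_jx'_j\equiv0\bmod7$. So the image of $M$ modulo $7$ lies in a totally isotropic subspace of a nondegenerate ternary space over $\mathbb F_7$, which has dimension at most $1$. No representation of $M$ at $7$ is primitive, and hypothesis 1 fails.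

The obvious repair is to divide by the square root of the square part: replace $M$ by $7^{-h}M\cong\langle T_0\rangle$. But this is the same lattice for every $h$. Hypothesis 3 fails, and so does the conclusion, since $L$ does not represent $\langle T_0\rangle$. We must enlarge $M$ enough to be primitive, yet not create a short vector.

The way out is to divide by $7^h$ *in a hyperplane only*, and to choose the hyperplane irrationally. Let $\alpha\in\mathbb Z_7$ with $\alpha^2=2$ (it exists, since $3^2\equiv2$), let $y=(1,\alpha)$, and put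
$$M''=\{7^{-h}w:\ w\in\mathbb Z^2,\ w_1+\alpha w_2\in7^h\mathbb Z_7\}\supset\mathbb Z^2,$$
with the form $49^hT_0$. If $0\ne w$ satisfies the condition, then $w_1^2-2w_2^2=(w_1+\alpha w_2)(w_1-\alpha w_2)$ is divisible by $7^h$ and is a nonzero integer, so
$$Q(7^{-h}w)=3(w_1^2+w_2^2)\ge\tfrac32|w_1^2-2w_2^2|\ge\tfrac32\,7^h .$$
So $\min M''\to\infty$. Had we taken the rational vector $y=(1,0)$, the vector $7^{-h}(0,1)$ of length $3$ would have survived.

The other hypotheses hold too. Over $\mathbb Z_7$, $T_0(y)=9$ and $y^\perp$ is spanned by $(-\alpha,1)$, again with value $9$. So $M''_7\cong\langle9\rangle\perp\langle9\cdot49^h\rangle\cong\langle1\rangle\perp\langle49^h\rangle$. Map the first summand to the first coordinate of $L_7$. The unimodular lattice $\langle1,1,1\rangle$ over $\mathbb Z_7$ contains $\mathbb H$, hence has a primitive vector of value $7^{2h-1}$. This gives a primitive vector of value $49^h$ in the summand $\langle7,7,7\rangle$. For $q\ne7$, $M''_q=\langle49^hT_0\rangle\cong\langle T_0\rangle$; for odd $q$, $L_q$ is unimodular of rank $5$ and (2.1) applies;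 for $q=2$ the vectors $(2,0,1,0,0)$, $(0,2,0,1,0)$ (in the coordinates of $\langle1,1,-1,-1,7\rangle$) are independent modulo $2$. With $p=5$, $M''_5\cong\langle3,3\rangle$ is unimodular, hence a summand of $L_5$, and its complement is unimodular of rank $3$, so isotropic. Proposition 1 therefore says that $L$ represents $M''\supset\langle49^hT_0\rangle$ for all large $h$.

For general $N,T$ the plan is the same: enlarge $M=\langle tT\rangle$ to a lattice $M''$ that is primitively represented at every prime, has controlled completion at one prime $p$, and has $\min M''\to\infty$. Section 4 does the local work, Section 5 deduces Theorem A.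

## 4. Skew overlattices at finitely many primes

Write $T(w,w')={}^twTw'$ and $T(w)=T(w,w)$. The lattice $M=\langle tT\rangle$ is $\mathbb Z^m$ with form $tT$. $V^t$ is $\mathbb Q^m$ (or $\mathbb Q_q^m$) with form $tT$. $dN,dT$ are the Gram determinants. Throughout this section $m\ge2$, $n\ge m+3$, $N$ and $T$ are fixed, and $\mathcal B$ is a finite set of primes containing all divisors of $2\,dN\,dT$.

**The prime $p$.** *The purpose is to have, for every $t$, an isotropic complement at $p$.* Choose $p\notin\mathcal B$ with $-1,dN,dT$ squares in $\mathbb Q_p$. For instance, take $p\equiv1\bmod 8\prod_{\ell\mid dN\,dT}\ell$, outside $\mathcal B$: then $-1$, $2$ and, by quadratic reciprocity, all odd primes dividing $dN\,dT$ are squares modulo $p$.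

**(4.1)** *If $V^t_p$ embeds in $W_p$, its complement $U$ is isotropic.* Since $p$ is odd and prime to $dN\,dT$, $T_p\cong\langle1,\dots,1\rangle$ and $N_p\cong\langle1,\dots,1\rangle$. As $-1$ is a square, $\langle1,1\rangle$ and $\langle t,t\rangle$ are hyperbolic planes over $\mathbb Q_p$. So $V_p^t$ is a sum of $\lfloor m/2\rfloor$ hyperbolic planes, plus $\langle t\rangle$ if $m$ is odd. If $m$ is even, $V_p^t\cong\langle1,\dots,1\rangle$ and Witt cancellation gives $U\cong\langle1,\dots,1\rangle$ of dimension $n-m\ge3$, which is isotropic. If $m$ is odd, cancellation gives $\langle t\rangle\perp U\cong\langle1,\dots,1\rangle$ of dimension $n-m+1\ge4$, which contains a totally isotropic plane; the plane meets the hyperplane $U$ nontrivially.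

**The primes $q\in\mathcal B$.** Write $t=\tau q^{2h}u^2$ with $u\in\mathbb Z_q^\times$ and $\tau\in\mathbb Z_q$ from a fixed finite set of representatives of $\mathbb Q_q^\times/\mathbb Q_q^{\times2}$ with $\mathrm{ord}_q\tau\in\{0,1\}$. So $2h\le\mathrm{ord}_qt$.

**Lemma 2.** There are constants $b,k,h_0\ge0$ (depending on $N,T,q$), $h_0\ge k$, and vectors $y_\tau\in\mathbb Z_q^m$ with $T(y_\tau)\ne0$ and
$$T(w,y_\tau)\ne0\quad\text{for all }0\ne w\in\mathbb Q^m,\tag{4.2}$$
such that every $M=\langle tT\rangle$ with $M_q$ represented by $N_q$ has an overlattice $M_q''\supset M_q=\mathbb Z_q^m$ primitively represented by $N_q$ with the following property.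

* If $h\ge h_0$: for $v\in M_q''$, the vector $w=q^{h+b}v$ satisfies $w\in\mathbb Z_q^m$ and $T(w,y_\tau)\in q^{h-k}T(y_\tau)\mathbb Z_q$.
* If $h<h_0$: $M_q''\subset q^{-b}\mathbb Z_q^m$.

Moreover $h_0$ may be replaced by any larger number (with $b$ enlarged accordingly), and $b,k$ by larger numbers with $k\le h_0$.

*Proof.* **Step 1: choose the direction $y_\tau$.** *We want a direction along which $M$ can be embedded in a hyperbolic plane, and which is irrational.* Fix $\tau$. As $n-m\ge3$, there is a space $U_\tau$ with $W_q\cong V_q^\tau\perp U_\tau$ (O'Meara 63:21). A space of dimension $\ge2$ over $\mathbb Q_q$ represents at least two square classes, and one of dimension $\ge3$ represents all nonzero square classes except at most one. So some $\beta\ne0$ represented by $V_q^\tau$ has $-\beta$ represented by $U_\tau$. The set of $y\in\mathbb Q_q^m$ with $\tau T(y)\in\beta\mathbb Q_q^{\times2}$ is a nonempty open cone, stable under scaling. The hyperplanes $\{y:T(w,y)=0\}$, $0\ne w\in\mathbb Q^m$, are countably many null sets. Pick $y=y_\tau\in\mathbb Z_q^m$ in the cone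 and outside all of them.

**Step 2: choose the constants.** *We fix a lattice inside $N_q$ that will receive all the $M$ at once.* Let $P=y^\perp\subset\mathbb Q_q^m$ with respect to $T$, and $P^\tau$ the space $P$ with form $\tau T$. Then $W_q\cong P^\tau\perp\langle\tau T(y)\rangle\perp U_\tau$, and the last two terms together are isotropic by the choice of $\beta$. So there are an isometric embedding $\sigma:P^\tau\to W_q$ and isotropic $e,f\in\sigma(P)^\perp$ with $B(e,f)=1$. Choose $c\ge0$ with $q^c\sigma(P\cap\mathbb Z_q^m)\subset N_q$ and $e'=q^ce$, $f'=q^cf\in N_q$. Choose $k\ge0$ with $\mathbb Z_q^m\subset q^{-k}\bigl((P\cap\mathbb Z_q^m)\oplus\mathbb Z_qy\bigr)$. Put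
$$\Lambda_\tau=q^c\sigma(P\cap\mathbb Z_q^m)\oplus\mathbb Z_qe'\oplus\mathbb Z_qf'\subset N_q$$
and choose $b$ with $[\mathbb Q_q\Lambda_\tau\cap N_q:\Lambda_\tau]\le q^b$; this index is a power of $q$, so the quotient is killed by $q^b$. There are finitely many $\tau$, so we may take $c,k,b$ valid for all of them. Finally choose $h_0\ge c+k$ so large that for $h\ge h_0$ and all $\tau$ the number $\eta=tT(q^{-k}y)$ has $\mathrm{ord}_q\eta\ge2c+\mathrm{ord}_q2$. This is possible since $\mathrm{ord}_qt\ge2h$.

**Step 3: the case $h\ge h_0$.** *We divide by about $q^h$ in the hyperplane $P$ only, then pass to the primitive closure.* Put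
$$M_q'=q^{c-h}(P\cap\mathbb Z_q^m)\oplus\mathbb Z_q\,q^{-k}y,$$
which contains $\mathbb Z_q^m$ because $h-c\ge k$. Define $\varphi:M_q'\to N_q$ by
$$\varphi(w)=\sigma(q^huw)\ (w\in P),\qquad\varphi(q^{-k}y)=e'+\frac{\eta}{2q^{2c}}f'.$$
The coefficient lies in $\mathbb Z_q$. The map is isometric for $tT$: on $P$, $Q(\sigma(q^huw))=\tau q^{2h}u^2T(w)=tT(w)$; as $B(e',f')=q^{2c}$, $Q(e'+\frac{\eta}{2q^{2c}}f')=\eta=tT(q^{-k}y)$; and both source and target parts are orthogonal. The image is $I=q^c\sigma(P\cap\mathbb Z_q^m)\oplus\mathbb Z_q(e'+\frac{\eta}{2q^{2c}}f')$, a direct summand of $\Lambda_\tau$. So its primitive closure $\bar I=\mathbb Q_qI\cap N_q$ satisfies $\bar I\cap\Lambda_\tau=I$, and $\bar I/I$ injects into $(\mathbb Q_q\Lambda_\tau\cap N_q)/\Lambda_\tau$, which is killed by $q^b$. Extend $\varphi$ to $\mathbb Q_q^m$ and let $M_q''=\varphi^{-1}(\bar I)$. It is primitively represented, and $M_q''\subset q^{-b}M_q'$. For $v\in M_q''$ we get $q^bv=q^{c-h}p_0+zq^{-k}y$ with $p_0\in P\cap\mathbb Z_q^m$, $z\in\mathbb Z_q$, so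
$$w=q^{h+b}v=q^cp_0+zq^{h-k}y\in\mathbb Z_q^m,\qquad T(w,y)=zq^{h-k}T(y).$$

**Step 4: the case $h<h_0$.** *Only finitely many situations occur.* Multiplying $t$ by $u^2$ amounts to composing with the automorphism $u$ of $\mathbb Z_q^m$, so only the finitely many values $\tau q^{2h}$ matter. For each of them for which a representation exists, fix one and let $M_q''$ be the pullback of its primitive closure; it is stable under the automorphism $u$, so it serves for all $t$ in the class. Finitely many lattices occur, so after enlarging $b$ all lie in $q^{-b}\mathbb Z_q^m$.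

The last assertion holds since enlarging $h_0$ only adds finitely many classes to Step 4, while enlarging $b$ multiplies $w$ by a power of $q$, and enlarging $k$ weakens the divisibility. $\square$

Choose common $b,k,h_0$ for all $q\in\mathcal B$ (first $k$, then $h_0$, then $b$). Write $h_q$ for the $h$ at $q$, and put $h_q'=h_q$ if $h_q\ge h_0$, $h_q'=0$ otherwise, $c_1=\prod_{q\in\mathcal B}q^{-2b}$. Then, with $t_{\mathcal B}$ the $\mathcal B$-part of $t$,
$$q^{b+h_q'}M_q''\subset\mathbb Z_q^m\quad(q\in\mathcal B),\qquad\prod_{q\in\mathcal B}q^{2(b+h_q')}\le c_1^{-1}t_{\mathcal B}.\tag{4.3}$$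

## 5. Theorem A from Proposition 1

We prove the statement for all $m\ge2$, $n\ge2m+1$; then $n\ge m+3$ and $n\ge5$. Suppose it fails for $N,T$: there are $t_i\to\infty$ with $M_i=\langle t_iT\rangle$ satisfying (h) and not represented by $N$. Each $t_i$ has finitely many prime divisors, so after passing to a subsequence one of two cases holds.

* **Case I:** all primes dividing the $t_i$ lie in a finite set. Let $\mathcal B$ consist of these and the primes dividing $2\,dN\,dT$.
* **Case II:** there are primes $q_i\mid t_i$ with $q_i\to\infty$. Let $\mathcal B$ be the set of primes dividing $2\,dN\,dT$.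

**Step 1: the overlattice.** *We define $M''$ prime by prime.* Fix $p$ as in Section 4 and write $t=t_i=p^a\,t_{\mathcal B}\,t'$ with $t'$ prime to $p$ and $\mathcal B$. Let $M''=M_i''\supset M_i$ have the completions: $M_q''$ from Lemma 2 for $q\in\mathcal B$; $M_q''=M_q$ for $q\notin\mathcal B\cup\{p\}$; and $M_p''=p^{-\lfloor a/2\rfloor}M_p\cong\langle uT\rangle$ or $\langle puT\rangle$ with $u\in\mathbb Z_p^\times$.

**Step 2: hypotheses 1 and 2.** *These are local and hold by construction.* For $q\in\mathcal B$, hypothesis 1 is Lemma 2. For $q\notin\mathcal B$, $q$ is odd and $N_q$ is unimodular of rank $\ge2m+1$, so it has $\mathbb H^m$ as a summand and by (2.1) primitively represents every integral lattice of rank $m$; $M''_q$ is integral. At $p$, the unit $u$ matters only modulo squares, so finitely many classes occur, and the complement is isotropic by (4.1).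

**Step 3: hypothesis 3.** *We bound $\min M''$ from below.* Let $D=p^{\lfloor a/2\rfloor}\prod_{q\in\mathcal B}q^{b+h_q'}$. For $0\ne v\in M''$, $w=Dv$ is a nonzero vector of $\mathbb Z^m$, and by (4.3)
$$Q(v)=\frac{tT(w)}{D^2}\ge c_1\,t'\,T(w).\tag{5.1}$$
*Case II.* For large $i$, $q_i\notin\mathcal B\cup\{p\}$, so $q_i\mid t'$; as $T(w)\ge1$, $\min M_i''\ge c_1q_i\to\infty$.

*Case I.* Here $a=0$, $t'=1$, and $t_i=t_{\mathcal B}\to\infty$. Passing to a subsequence, there is $q_0\in\mathcal B$ with $h_{q_0}\to\infty$ and $\tau_{q_0}=\tau$ constant. Fix $X$. If $0\ne v\in M_i''$ and $Q(v)\le X$, then by (5.1) $w$ lies in the finite set $\mathcal W_X=\{0\ne w\in\mathbb Z^m:T(w)\le X/c_1\}$, which does not depend on $i$. Once $h_{q_0}\ge h_0$, $D$ is a $q_0$-adic unit times $q_0^{h_{q_0}+b}$, so Lemma 2 gives $T(w,y_\tau)\in q_0^{h_{q_0}-k}T(y_\tau)\mathbb Z_{q_0}$. By (4.2) the finitely many numbers $T(w,y_\tau)$, $w\in\mathcal W_X$, are all nonzero, so none of them is divisible by so high a power once $i$ is large. So $\min M_i''>X$ for large $i$, and $\min M_i''\to\infty$.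

By Proposition 1, $N$ represents $M_i''\supset M_i$ for some $i$, a contradiction. This proves Theorem A, given Proposition 1. $\blacksquare$

## 6. Representation as an orbit meeting an open set

We now prove Proposition 1. Suppose it is false, and pass to a subsequence in which no $M_i$ is represented by $N$. From now on $i$ runs through this subsequence, and we shall refine it several times.

Let $G=\mathrm{Spin}(W)$, $G_p=G(\mathbb Q_p)$, $K=\{k\in G_p:kN_p=N_p\}$ (compact open), $N[1/p]=N\otimes\mathbb Z[1/p]$, and
$$\Gamma=\{\gamma\in G(\mathbb Q):\gamma N_q=N_q\ \forall q\ne p\}.$$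
Recall that over $\mathbb Q_q$ the image of the spin group in $SO$ is the kernel of the spinor norm, and that the spinor norm of $O^+$ of a local space of dimension $\ge3$ is onto $\mathbb Q_q^\times/\mathbb Q_q^{\times2}$ (O'Meara 91:6). For a nondegenerate subspace $W_1\subset W$, $\mathrm{Spin}(W_1)\subset\mathrm{Spin}(W)$ fixes $W_1^\perp$ pointwise.

**Step 1: cocompactness.** *We need $X=\Gamma\backslash G_p$, and certain orbits in it, to be compact.*

**(6.1)** *Let $W_1\subset W$ be a rational subspace of dimension $\ge3$ and $G_1=\mathrm{Spin}(W_1)$. Then $\Gamma\cap G_1(\mathbb Q_p)$ is discrete and cocompact in $G_1(\mathbb Q_p)$.*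

Put $U=\prod_{q\ne p}\{g\in G_1(\mathbb Q_q):gN_q=N_q\}$. Each factor is compact and open. For almost all $q$ the lattice $N_q$ is the orthogonal sum of its intersections with $W_{1,q}$ and $W_{1,q}^\perp$; since $G_1\to SO(W_1)$ is a finite morphism, which extends to a finite morphism of integral models outside finitely many primes, for almost all $q$ the factor is the group of integral points. So $U$ is compact open in the restricted product over $q\ne p$, and $\Gamma_1=\Gamma\cap G_1(\mathbb Q_p)=\{\gamma\in G_1(\mathbb Q):\gamma\in U\}$.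

The group $G_1$ is semisimple and $\mathbb Q$-anisotropic, as $G_1(\mathbb R)$ is compact. So $G_1(\mathbb Q)\backslash G_1(\mathbb A)$ is compact (Borel, Harish-Chandra; Mostow–Tamagawa). The map $g\mapsto(1,g,1)$ identifies $\Gamma_1\backslash G_1(\mathbb Q_p)$ homeomorphically with the image of the open set $G_1(\mathbb Q)(G_1(\mathbb R)\times G_1(\mathbb Q_p)\times U)$ in $G_1(\mathbb Q)\backslash G_1(\mathbb A)/(G_1(\mathbb R)U)$: it is injective, since $g,g'$ have the same class exactly when $g'=\gamma g$ with $\gamma\in G_1(\mathbb Q)\cap U$, and it is continuous and open. The image is open, and also closed, since its complement is a union of similar open double cosets. Hence it is compact. For discreteness: $G_1(\mathbb Q)$ is discrete in $G_1(\mathbb A)$ and $U$ is compact, so $\Gamma_1$ is discrete in $G_1(\mathbb R)\times G_1(\mathbb Q_p)$; as $G_1(\mathbb R)$ is compact, $\Gamma_1$ is discrete in $G_1(\mathbb Q_p)$.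

With $W_1=W$: $X=\Gamma\backslash G_p$ is compact. $G_p$ acts on it on the right; let $m_X$ be the $G_p$-invariant probability measure.

**Step 2: positioning $M_i$ in $W$.** *We move $M_i$ so that it is cut out by one fixed lattice.* The space $V_i=\mathbb QM_i$ embeds in $W$ at every prime by hypothesis 1 and over $\mathbb R$ by definiteness, so by Hasse–Minkowski we may take $V_i\subset W$. For each $q$ let $\varphi_q:V_{i,q}\to W_q$ be an isometry with $\varphi_q(M_{i,q})=\varphi_q(V_{i,q})\cap N_q$, and extend it by Witt's theorem to $\sigma_q\in O(W_q)$. Replacing $\sigma_q$ by $\sigma_q\rho$ with $\rho\in O(V_{i,q}^\perp)$ does not change it on $V_{i,q}$. Since $\dim V_{i,q}^\perp\ge3$, we can choose $\rho$ so that $\sigma_q$ has determinant $1$ and trivial spinor norm. So $\sigma_q$ is the image of some $g_q\in G(\mathbb Q_q)$, and $M_{i,q}=V_{i,q}\cap g_q^{-1}N_q$. For almost all $q$, $M_{i,q}=V_{i,q}\cap N_q$ and we take $g_q=1$.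

Since $W_p$ is isotropic and $G$ is absolutely almost simple and simply connected ($n\ge5$), strong approximation at $p$ gives $\gamma\in G(\mathbb Q)$ with $\gamma g_q^{-1}N_q=N_q$ for all $q\ne p$. Replacing $M_i,V_i$ by their images under $\gamma$, we get
$$M_{i,q}=V_{i,q}\cap N_q\ (q\ne p),\qquad M_{i,p}=V_{i,p}\cap gN_p,\quad g\in G_p.$$
Applying elements of $\Gamma$, and since $g$ matters only modulo $K$ on the right, we may take $g$ in a set of representatives of $\Gamma\backslash G_p/K$, which is finite because $X$ is compact and $K$ open. Passing to a subsequence, $g$ does not depend on $i$. Put $N_1=N[1/p]\cap gN_p$, a lattice on $W$. Then $M_i=V_i\cap N_1$.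

**(6.2)** *No nonzero $w\in W$ lies in $V_i$ for infinitely many $i$.* A fixed nonzero integral multiple of $w$ lies in $N_1$, hence in $V_i\cap N_1=M_i$ for these $i$, contradicting hypothesis 3.

**Step 3: nearby embeddings at $p$.** *We make the subgroups attached to $M_i$ converge.* Pass to a subsequence with $M_{i,p}\cong M_0$ fixed, and choose isometries $\iota_i:M_0\to M_{i,p}\subset gN_p$. Isometric embeddings $M_0\to gN_p$ form a compact set, so we may assume $\iota_i\to\iota$. The group $G_p$ acts transitively on the isometric embeddings $\mathbb Q_pM_0\to W_p$ (Witt, then adjust on the complement as in Step 2). The set of these embeddings is locally compact and $G_p$ is $\sigma$-compact, so orbit maps are open. Hence $\iota_i=g_i\iota$ with $g_i\in G_p$, $g_i\to1$. Put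
$$R=\iota(\mathbb Q_pM_0)^\perp\subset W_p,\quad R_i=V_i^\perp\subset W,\quad H=\mathrm{Spin}(R)(\mathbb Q_p),\quad H_i=\mathrm{Spin}(R_i)(\mathbb Q_p).$$
$R$ is isotropic by hypothesis 2, $\dim R=n-m\ge3$, $R_{i,p}=g_iR$, and $H_i=g_iHg_i^{-1}$.

**Step 4: the measures.** *We attach to $M_i$ a closed orbit.* By (6.1) with $W_1=R_i$, $\Gamma\cap H_i$ is discrete and cocompact in $H_i$. So with $x_i=\Gamma g_i$ the orbit $x_iH=\Gamma H_ig_i$ is compact and carries an $H$-invariant probability measure $\mu_i$. Pass to a subsequence with $\mu_i\to\mu$ weak-$*$; $\mu$ is an $H$-invariant probability measure on $X$.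

**Claim.** $\mu=m_X$.

**Step 5: the Claim gives a representation.** *Here the orbit produces an isometry $M_i\to N$.* The image of $Kg^{-1}$ in $X$ is open and nonempty, so it has positive $m_X$-measure, and for large $i$ the orbit $\Gamma H_ig_i$ meets it. For large $i$ also $g^{-1}g_ig\in K$, so $Kg^{-1}g_i=Kg^{-1}$. Hence there are $\gamma\in\Gamma$, $h\in H_i$, $k\in K$ with $\gamma h=kg^{-1}$, that is, $hg=\gamma^{-1}k$. As $h$ fixes $V_i$ pointwise,
$$M_{i,p}=hM_{i,p}\subset hgN_p=\gamma^{-1}kN_p=\gamma^{-1}N_p .$$
Also $M_i\subset N[1/p]=\gamma^{-1}N[1/p]$. So $\gamma M_i\subset N[1/p]\cap N_p=N$: the lattice $N$ represents $M_i$, contrary to our assumption. Proposition 1 is thus reduced to the Claim, which occupies Sections 7–10.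

## 7. Unipotent elements of $\mathrm{Spin}(R)$

Identify $\mathfrak{so}(W)=\wedge^2W$ by $(x\wedge y)z=B(y,z)x-B(x,z)y$; then $[A,u\wedge v]=Au\wedge v+u\wedge Av$, and $\mathfrak{so}(R)=\wedge^2R$.

Let $e,f\in R$ be isotropic with $B(e,f)=1$, $x\in R\cap\{e,f\}^\perp$ anisotropic, $R_3=\langle e,f,x\rangle$. Concretely, with $c=Q(x)/2$, $R_3$ is the space of trace-zero $2\times2$ matrices with form $c\,\mathrm{tr}(YZ)$, where $e=E_{12}$, $f=c^{-1}E_{21}$, $x=\mathrm{diag}(1,-1)$, and $SL_2$ acts by conjugation. So $H_3=\mathrm{Spin}(R_3)(\mathbb Q_p)\cong SL_2(\mathbb Q_p)$. Let $\{u_\xi\}_{\xi\in\mathbb Q_p}\subset H_3$ be the upper unipotent group, $\lambda(s)=\mathrm{diag}(s,s^{-1})$, and $a=\lambda(p)$. The element $\lambda(s)$ acts on $W_p$ by $e\mapsto s^2e$, $f\mapsto s^{-2}f$, and trivially on $\{e,f\}^\perp$.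

For $J=H$ or $J=G_p$ put $N_J^\pm=\{g\in J:a^{\pm k}ga^{\mp k}\to1\ (k\to\infty)\}$, and let $Z_J$ be the centralizer of $\lambda$ in $J$. Writing the action on $R$, respectively $W_p$, in blocks for the eigenvalues $p^2,1,p^{-2}$ of $a$, one sees that $g$ maps into the unipotent radical of a parabolic of the orthogonal group. The cover $\mathrm{Spin}\to SO$ is an isomorphism on unipotent radicals, so $g=\pm u$ with $u$ in the unipotent radical upstairs, and the limit being $1$ forces the sign $+$. Thus $N_J^\pm$ are the $\mathbb Q_p$-points of the unipotent radicals of opposite parabolics with Levi subgroup the centralizer of $\lambda$. Their Lie algebras are $e\wedge\{e,f\}^\perp$ and $f\wedge\{e,f\}^\perp$ (inside $R$, respectively $W_p$). These are abelian, since $[e\wedge z,e\wedge z']$ is a multiple of $e\wedge e=0$. So $N_J^\pm$ are vector groups, on which $a$ acts by conjugation as the scalars $p^{\pm2}$.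

**(7.1)** *$N_J^\pm$ generate $J$.* The product map $N_J^-\times Z_J\times N_J^+\to J$ is a bijection onto the $\mathbb Q_p$-points $C$ of a Zariski-open dense subset. For $j\in J$ the set $jC\cap C$ is nonempty because $J$ is Zariski dense, so $J=CC^{-1}$ and $C$ generates $J$. The group generated by $N_J^\pm$ is normalized by $N_J^\pm$ and by $Z_J$, hence is normal in $J$; and it is noncentral. If the algebraic group is almost $\mathbb Q_p$-simple, then this group contains $J^+$ (Tits), and $J^+=J$ (Kneser–Tits for simply connected isotropic groups over local fields, Platonov). This covers $J=G_p$ since $n\ge5$, and $J=H$ unless $\dim R=4$ and $R$ is hyperbolic: for $\dim R=4$ with nonsquare discriminant, $\mathrm{Spin}(R)$ is $SL_2$ over the quadratic extension, which is almost simple over $\mathbb Q_p$. In the remaining case $R$ is the space of $2\times2$ matrices with form a multiple of the determinant, $H=SL_2(\mathbb Q_p)\times SL_2(\mathbb Q_p)$ acts by $Y\mapsto g_1Yg_2^{-1}$, and after a choice of coordinates $a=(\mathrm{diag}(p,p^{-1}),\mathrm{diag}(p,p^{-1}))$, with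 $e,f$ multiples of $E_{12},E_{21}$. So $N_H^\pm$ are the products of the upper, respectively lower, unipotent groups, and they generate.

**(7.2)** *The normal closure of $\{u_\xi\}$ in $H$ is $H$.* It contains $H_3$, since $SL_2(\mathbb Q_p)$ is generated by conjugates of the upper unipotent group. Hence it contains $a$ and all commutators $ana^{-1}n^{-1}$ with $n\in N_H^\pm$. Written additively, such a commutator is $(p^{\pm2}-1)n$, so the commutators fill $N_H^\pm$. Apply (7.1).

**(7.3)** *An $H$-ergodic $H$-invariant probability measure $\nu$ on $X$ is $\{u_\xi\}$-ergodic.* Let $H$ act on $L^2(\nu)$ by $(h\phi)(x)=\phi(xh)$, and let $\phi$ be $u_\xi$-invariant. By Howe–Moore for $SL_2(\mathbb Q_p)$, matrix coefficients on the orthogonal complement of the $H_3$-invariants tend to $0$ at infinity; the component of $\phi$ there is fixed by the noncompact group $\{u_\xi\}$, so it is $0$, and $\phi$ is $H_3$-invariant. In particular it is $a$-invariant. For $n\in N_H^\pm$,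
$$\|n\phi-\phi\|=\|a^{\pm k}na^{\mp k}\phi-\phi\|\to0 .$$
So $\phi$ is invariant under $N_H^\pm$, hence under $H$ by (7.1), hence constant.

**(7.4)** *$e\wedge Z$ and $f\wedge Z$ generate $\mathfrak{so}(R)$ as a Lie algebra, where $Z=R\cap\{e,f\}^\perp$.* Indeed $(e\wedge z)f=-z$ and $(e\wedge z)z'=B(z,z')e$, so $[e\wedge z,f\wedge z']=-z\wedge z'-B(z,z')\,e\wedge f$. Taking $z=z'$ anisotropic gives $e\wedge f$, and then all $z\wedge z'$.

## 8. Rational subalgebras of $\mathfrak{so}(W)$ containing some $\mathfrak{so}(R')$

*The next lemma will separate two possibilities for an ergodic measure: either it is $m_X$, or a rational symmetric endomorphism is responsible for its being smaller.* We use that $R'$ is an absolutely irreducible $\mathfrak{so}(R')$-module when $\dim R'\ge3$. Indeed, let $z\ne0$ lie in an invariant subspace $Y$ over the algebraic closure and choose $y$ with $B(y,z)=1$. For $x\in z^\perp$, $(x\wedge y)z=x$, so $z^\perp\subset Y$. As $\dim z^\perp\ge2$, there is $z'\in z^\perp$ not proportional to $z$, and $Y\supset z^\perp+z'^\perp$, which is everything.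 Also $\mathfrak{so}(R')W_p=R'$.

**Lemma 3.** Let $\mathfrak f\subset\mathfrak{so}(W)$ be a Lie subalgebra over $\mathbb Q$ with $\mathfrak f_p:=\mathfrak f\otimes\mathbb Q_p\supset\mathfrak{so}(R')$ for a nondegenerate $R'\subset W_p$, $\dim R'\ge3$. Then $\mathfrak f=\mathfrak{so}(W)$, or there is a nonscalar $B$-symmetric $S\in\mathrm{End}_{\mathbb Q}(W)$ commuting with $\mathfrak f$.

*Proof.* Let $\mathcal C$ be the commutant of $\mathfrak f$ in $\mathrm{End}_{\mathbb Q}(W)$. Elements of $\mathfrak f$ are skew, so $\mathcal C$ is stable under the adjoint. Every $C\in\mathcal C$ commutes with $\mathfrak{so}(R')$, so it preserves $R'=\mathfrak{so}(R')W_p$ and is scalar on it.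

**Step 1: a nonscalar commutant gives $S$.** *We only need to make a commuting element symmetric.* Let $C\in\mathcal C$ be nonscalar, $C=C_++C_-$ with $C_+$ symmetric, $C_-$ skew, both in $\mathcal C$. If $C_+$ is nonscalar take $S=C_+$. Otherwise $C_-\ne0$. If $C_-=\lambda$ on $R'$, then $0=B(C_-x,x)=\lambda B(x,x)$ for $x\in R'$, so $\lambda=0$. Put $S=C_-^2$. It is symmetric, it is nonzero because $B(C_-^2x,x)=-Q(C_-x)$ and $B$ is definite on $W$, and it vanishes on $R'$. So it is nonscalar.

**Step 2: if $\mathcal C=\mathbb Q$, then $W_p$ is irreducible.** *This is what the growth argument of Step 3 needs.* By definiteness, orthogonal complements of invariant subspaces are invariant complements, so $W$ is a semisimple $\mathfrak f$-module. Hence $W_p$ is a semisimple $\mathfrak f_p$-module (characteristic $0$) with commutant $\mathcal C\otimes\mathbb Q_p=\mathbb Q_p$. A proper nonzero submodule would have a complement and give a nonscalar projection. So $W_p$ is irreducible.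

**Step 3: if $\mathcal C=\mathbb Q$, then $\mathfrak f=\mathfrak{so}(W)$.** *We enlarge $R'$ one dimension at a time.* Let $P\subset W_p$ be nondegenerate of maximal dimension, $\dim P\ge3$, with $\mathfrak{so}(P)\subset\mathfrak f_p$, and suppose $P\ne W_p$. As $\mathfrak{so}(P)$-modules,
$$\mathfrak{so}(W_p)=\wedge^2P\oplus\wedge^2P^\perp\oplus(P\wedge P^\perp),$$
where $\wedge^2P^\perp$ is trivial and $P\wedge P^\perp\cong P\otimes P^\perp$ is a sum of copies of the nontrivial absolutely irreducible module $P$. Since $\wedge^2P\subset\mathfrak f_p$, $\mathfrak f_p$ is the sum of $\wedge^2P$ and its intersection with the other two summands, and this intersection splits into its trivial and its $P$-isotypic parts. So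
$$\mathfrak f_p=\wedge^2P\oplus\mathfrak f_2\oplus(P\wedge Q_0),\qquad\mathfrak f_2\subset\wedge^2P^\perp,\quad Q_0\subset P^\perp\text{ a subspace.}$$
If $Q_0=0$, then $P$ is $\mathfrak f_p$-stable, contradicting irreducibility. The form $\mathrm{tr}(XY)$ is negative definite on $\mathfrak f$, as its elements are skew for a definite form; so it is nondegenerate on $\mathfrak f_p$. The three summands are mutually orthogonal for it, so it is nondegenerate on $P\wedge Q_0$. For $x,x'\in P$ and $q,q'\in Q_0$, $(x\wedge q)x'=-B(x,x')q$ and $(x\wedge q)q'=B(q,q')x$, so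
$$\mathrm{tr}\bigl((x\wedge q)(x'\wedge q')\bigr)=B\bigl(q',(x\wedge q)x'\bigr)-B\bigl(x',(x\wedge q)q'\bigr)=-2B(x,x')B(q,q').$$
Hence $B|_{Q_0}$ is nondegenerate, and there is $q\in Q_0$ with $B(q,q)\ne0$. Then $\mathfrak{so}(P\oplus\mathbb Q_pq)=\wedge^2P+P\wedge q\subset\mathfrak f_p$, contradicting maximality. So $P=W_p$ and $\mathfrak f=\mathfrak{so}(W)$. $\square$

## 9. Measure classification and the exceptional sets $X_S$

Let $E$ be the space of $B$-symmetric elements of $\mathrm{End}(W_p)$, with $G_p$ acting by conjugation, written $g\cdot A$. Let $E^0=E^H$. Since $H$ is Zariski dense in the connected group $\mathrm{Spin}(R)$, $E^0$ is the set of $A\in E$ commuting with $\mathfrak{so}(R)$. For a nonscalar symmetric $S\in\mathrm{End}_{\mathbb Q}(W)$ put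
$$\Lambda_S(\Gamma g)=\{g^{-1}\cdot(\gamma\cdot S):\gamma\in\Gamma\}\subset E,\qquad X_S=\{x\in X:\Lambda_S(x)\cap E^0\ne\emptyset\}.$$
Then $\Lambda_S(xh)=h^{-1}\cdot\Lambda_S(x)$ for $h\in G_p$. The set $X_S$ is the image of the closed set $\{g:g^{-1}\cdot S\in E^0\}$, so it is $\sigma$-compact. There are countably many $S$.

The theorem we quote is due to M. Ratner (Duke Math. J. 77 (1995)) and Margulis–Tomanov (Invent. Math. 116 (1994)).

**Theorem (measure classification).** Let $\Gamma$ be a discrete subgroup of $G_p$ and $\nu$ a probability measure on $\Gamma\backslash G_p$ that is invariant and ergodic under a one-parameter unipotent subgroup $\{u_\xi\}_{\xi\in\mathbb Q_p}$. Then there are a closed subgroup $L_0\supset\{u_\xi\}$ of $G_p$ and a point $x$ such that $\nu$ is $L_0$-invariant and $\nu(xL_0)=1$.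

Consequently put $\mathcal L=\{l\in G_p:\nu l=\nu\}$, a closed subgroup containing $L_0$, and $x=\Gamma y$. Then $\nu$ is an $\mathcal L$-invariant probability measure carried by the single orbit $\Gamma y\mathcal L$, which is the bijective Borel image of $(y^{-1}\Gamma y\cap\mathcal L)\backslash\mathcal L$. So $\Gamma\cap y\mathcal Ly^{-1}$ is a lattice in $y\mathcal Ly^{-1}$.

**Lemma 4.** If $\mu(X_S)=0$ for all nonscalar rational symmetric $S$, then $\mu=m_X$.

*Proof.* **Step 1: reduction to ergodic measures.** *We show that an $H$-ergodic $H$-invariant probability measure $\nu$ is $m_X$ or is carried by some $X_S$.* This suffices: in the ergodic decomposition of $\mu$ under $H$, almost every component gives measure $0$ to each of the countably many $X_S$, so almost every component is $m_X$. By (7.3) $\nu$ is $u_\xi$-ergodic. Let $\mathcal L,y$ be as above; $\mathcal L\supset H$. Put $\mathcal L'=y\mathcal Ly^{-1}$ and $\Delta=\Gamma\cap\mathcal L'$, a lattice in $\mathcal L'$. Let $F$ be the Zariski closure of $\Delta$ in $G$. As $\Delta\subset G(\mathbb Q)$, it is a $\mathbb Q$-group;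 let $\mathfrak f$ be its Lie algebra.

**Step 2: every one-parameter unipotent subgroup $\{v_\xi\}$ of $\mathcal L'$ lies in $F(\mathbb Q_p)$.** *This transfers information from the $p$-adic group $\mathcal L'$ to the rational group $F$.* By Chevalley there are a $\mathbb Q$-representation $\rho$ of $G$ on some $E_1$ and a $\mathbb Q$-line $\ell\subset E_1$ with stabilizer $F$. The map $l\mapsto l\ell$ sends the finite invariant measure on $\mathcal L'/\Delta$ to an $\mathcal L'$-invariant finite measure $\theta$ on $\mathbb P(E_1\otimes\mathbb Q_p)$ whose support contains $\ell$. For each point $z$ of this projective space, $v_\xi z$ converges as $|\xi|\to\infty$ to a point $\pi(z)$ fixed by $\{v_\xi\}$: for a representative $e_0$ of $z$, $\rho(v_\xi)e_0$ is a polynomial in $\xi$, so $v_\xi z$ tends to the class of its top coefficient; and comparing top coefficients in $\xi$ in $\rho(v_{\xi+s})e_0=\rho(v_s)\rho(v_\xi)e_0$ shows that this coefficient is $v_s$-invariant. For continuous $\phi$ we have $\int\phi(v_\xi z)\,d\theta=\int\phi\,d\theta$. Letting $\xi=p^{-k}$, $k\to\infty$,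 dominated convergence gives $\theta=\pi_*\theta$. So $\theta$ is carried by the closed set of fixed points of $\{v_\xi\}$, and $\ell$, being in the support, is fixed. Thus $v_\xi\in F(\mathbb Q_p)$.

**Step 3: $\mathfrak f_p\supset\mathfrak{so}(ylR)$ for all $l\in\mathcal L$.** *This is the hypothesis of Lemma 3.* For $l\in\mathcal L$ we have $ylHl^{-1}y^{-1}\subset\mathcal L'$. Apply Step 2 to the one-parameter unipotent subgroups generated by the conjugates of elements of $e\wedge Z$ and $f\wedge Z$. By (7.4) the Lie algebras generate $\mathfrak{so}(ylR)$. Now apply Lemma 3.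

**Step 4: the case of an $S$.** *Then $\nu$ is carried by $X_S$.* The element $S$ commutes with $\mathfrak{so}(ylR)$, i.e. $(yl)^{-1}\cdot S\in E^0$, for every $l\in\mathcal L$. So every point $\Gamma yl$ lies in $X_S$.

**Step 5: the case $\mathfrak f=\mathfrak{so}(W)$.** *Then $\nu=m_X$.* Now $F=G$ and $\Delta$ is Zariski dense. The Lie algebra of the closed subgroup $\mathcal L'$ of $G_p$ is $\mathrm{Ad}(\Delta)$-stable, hence $\mathrm{Ad}(G_p)$-stable, hence an ideal of $\mathfrak{so}(W_p)$. It is nonzero, and $\mathfrak{so}(W_p)$ is simple as $n\ge5$, so it is everything, and $\mathcal L'$ is open. It contains $a'=yay^{-1}$. If $a'^{\pm k}ga'^{\mp k}\to1$, these elements eventually lie in the open subgroup $\mathcal L'$, so $g\in\mathcal L'$. Thus $\mathcal L'$ contains $yN_{G_p}^\pm y^{-1}$, and by (7.1) $\mathcal L'=G_p$. So $\nu=m_X$. $\square$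

## 10. No mass near $X_S$: linearization

It remains to show $\mu(X_S)=0$ for every $S$. Suppose $\mu(X_S)>0$ for some $S$. We derive a contradiction with (6.2). Multiplying $S$ by a nonzero integer does not change $X_S$, so assume $S\in\mathrm{End}(N)$.

**Step 1: finiteness.** *Orbits of $S$ under $\Gamma$ are discrete in $E$, uniformly.* We have $\Gamma\cdot S\subset\mathrm{End}(N[1/p])$, and $\mathrm{tr}(A^2)=\mathrm{tr}(S^2)$ for $A\in\Gamma\cdot S$. On real $B$-symmetric endomorphisms $\mathrm{tr}(A^2)$ is positive definite. In a compact subset of $E$ the powers of $p$ in the denominators are bounded, so the elements of $\Gamma\cdot S$ in it lie in a lattice $p^{-j}\mathrm{End}(N)$ and are bounded in the real norm: there are finitely many. With a compact $\mathcal K$ such that $\Gamma\mathcal K=G_p$, every compact $C\subset E$ satisfies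
$$\sup_x\#(\Lambda_S(x)\cap C)\le\#(\Gamma\cdot S\cap\mathcal K\cdot C)<\infty.\tag{10.1}$$

**Step 2: neighborhoods of $X_S$.** *We turn "being near $X_S$" into "having a vector near $E^0$".* By complete reducibility $E=E^0\oplus E'$ as $H$-modules. Write $v=v_0+v'$ and $\|v\|=\max(\|v_0\|,\|v'\|)$ with sup-norms in chosen bases. Choose a compact $C_0\subset\{g:g^{-1}\cdot S\in E^0\}$ with $\delta:=\mu(\Gamma\backslash\Gamma C_0)>0$, and $r>0$ with $r\ge\|g^{-1}\cdot S\|$ on $C_0$. For $0<\varepsilon\le1$ let
$$D_\varepsilon=\{v:\|v_0\|\le r,\ \|v'\|\le\varepsilon\},\qquad\Omega_\varepsilon=\{x:\Lambda_S(x)\cap D_\varepsilon\ne\emptyset\}.$$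
In the $p$-adic topology $D_\varepsilon$ is open, so $\Omega_\varepsilon$ is open; it contains $\Gamma\backslash\Gamma C_0$. So
$$\liminf_i\mu_i(\Omega_\varepsilon)\ge\delta.\tag{10.2}$$
Let $n_1=\sup_x\#(\Lambda_S(x)\cap D_1)$, finite by (10.1).

**Lemma 5.** For $d\ge1$ there is $\kappa(\varepsilon)\to0$ ($\varepsilon\to0$, $0<\varepsilon\le 1$), depending on $d,p$, such that for every polynomial map $\phi:\mathbb Q_p\to\mathbb Q_p^k$ of degree $\le d$ and $B_\rho=p^{-\rho}\mathbb Z_p$ with $\sup_{B_\rho}\|\phi\|\ge1$:
$$|\{\xi\in B_\rho:\|\phi\|\le\varepsilon\}|\le\kappa(\varepsilon)\,|\{\xi\in B_\rho:\|\phi\|\le1\}|.$$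

*Proof.* *A polynomial that somewhere reaches size $1$ is rarely tiny, compared with being at most $1$.* The open set $A=\{\xi\in B_\rho:\|\phi(\xi)\|\le1\}$ is the disjoint union of the maximal balls $B\subset A$. Put $c=p^d|d!|_p^{-1}\ge1$. We claim $\sup_B\|\phi\|\ge c^{-1}$ for each of them. If $B=B_\rho$ this is clear. Otherwise the next larger ball $B^+\subset B_\rho$ is not contained in $A$, so $\sup_{B^+}\|\phi\|>1$. After an affine change $B=\mathbb Z_p$, $B^+=p^{-1}\mathbb Z_p$, Lagrange interpolation at $0,\dots,d$ gives
$$\phi(\xi)=\sum_{j=0}^d\phi(j)\prod_{i\ne j}\frac{\xi-i}{j-i},\qquad\Bigl|\prod_{i\ne j}(\xi-i)\Bigr|\le p^d\text{ on }p^{-1}\mathbb Z_p,\qquad|j!\,(d-j)!|_p\ge|d!|_p,$$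
so $\sup_{B^+}\|\phi\|\le c\sup_B\|\phi\|$, and the claim follows.

Normalize $B=\mathbb Z_p$ and take a coordinate $\phi_j$ with $\sup_B|\phi_j|\ge c^{-1}$. If $\{\xi\in\mathbb Z_p:|\phi_j|\le\varepsilon\}$ has measure $>dp^{-k}$, it contains $d+1$ points incongruent modulo $p^k$, and interpolation at these gives $c^{-1}\le\varepsilon p^{kd}$. Hence the measure is $\le dp^{-k}$ whenever $p^{kd}<1/(c\varepsilon)$. Let $\kappa(\varepsilon)=dp^{-k}$ with the largest such $k\ge0$ if one exists, and $\kappa(\varepsilon)=1$ otherwise. Then $\kappa(\varepsilon)\to0$, and $|\{\xi\in B:\|\phi\|\le\varepsilon\}|\le\kappa(\varepsilon)|B|$ for each $B$. Since $\varepsilon\le1$, the set where $\|\phi\|\le\varepsilon$ is contained in $A$; sum over the balls $B$. $\square$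

**Lemma 6.** If $\Lambda_S(x_i)\cap E^0\cap D_1=\emptyset$, then $\mu_i(\Omega_\varepsilon)\le\kappa(\varepsilon)n_1$, where $\kappa$ is taken for some $d\ge1$ bounding the degree of $\xi\mapsto u_{-\xi}|_E$.

*Proof.* **(i) Almost every point has only moving vectors.** *We show that along the $u_\xi$-orbit of a typical point the relevant vectors leave every bounded set.* For $x=x_ih$, $h\in H$, we have $\Lambda_S(x)=h^{-1}\cdot\Lambda_S(x_i)$, and $\Lambda_S(x)\cap E^0=\Lambda_S(x_i)\cap E^0$ since $H$ fixes $E^0$ pointwise. So every $v\in\Lambda_S(x)$ with $\|v_0\|\le r$ has $v'\ne0$; otherwise $v\in E^0\cap D_1$. For $v\in\Lambda_S(x_i)$ with $v'\ne0$, the set $\{h\in H:h^{-1}\cdot v'\text{ is fixed by }\{u_\xi\}\}$ is Zariski closed in $H$. It is proper: otherwise $v'$ is fixed by all conjugates of $\{u_\xi\}$, hence by $H$ by (7.2), and $v'\in E^0\cap E'=0$. A proper Zariski-closed subset of the $\mathbb Q_p$-points of a connected group is Haar-null, and $\Lambda_S(x_i)$ is countable. Hence for $\mu_i$-almost every $x$: for each $v\in\Lambda_S(x)$ with $\|v_0\|\le r$, the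 polynomial $\phi_v(\xi)=u_{-\xi}\cdot v'$ is nonconstant, hence unbounded.

**(ii) Averaging along $u_\xi$.** *We compare the time near $E^0$ with the time in $D_1$.* Fix such $x$. If $\|v_0\|\le r$ and $\sup_{B_\rho}\|\phi_v\|<1$ with $\rho\ge0$, then, looking at $\xi=0$, $v\in\Lambda_S(x)\cap D_1$, a finite set. So there is $\rho(x)$ such that for $\rho\ge\rho(x)$ all $v\in\Lambda_S(x)$ with $\|v_0\|\le r$ have $\sup_{B_\rho}\|\phi_v\|\ge1$. Since $\Lambda_S(xu_\xi)=u_{-\xi}\cdot\Lambda_S(x)$, and $u_{-\xi}\cdot v$ has components $v_0$ and $\phi_v(\xi)$, Lemma 5 yields, with sums over $v\in\Lambda_S(x)$,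
$$|\{\xi\in B_\rho:xu_\xi\in\Omega_\varepsilon\}|\le\sum_{\|v_0\|\le r}|\{\xi\in B_\rho:\|\phi_v\|\le\varepsilon\}|\le\kappa(\varepsilon)\int_{B_\rho}\#(\Lambda_S(xu_\xi)\cap D_1)\,d\xi\le\kappa(\varepsilon)n_1|B_\rho|.$$

**(iii) Integration.** *We pass from almost every orbit to $\mu_i$.* By $u_\xi$-invariance,
$$\mu_i(\Omega_\varepsilon)=\int|B_\rho|^{-1}|\{\xi\in B_\rho:xu_\xi\in\Omega_\varepsilon\}|\,d\mu_i(x).$$
The integrand is at most $1$, and its limsup as $\rho\to\infty$ is $\le\kappa(\varepsilon)n_1$ almost everywhere. The reverse Fatou lemma gives the assertion. $\square$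

**Step 3: a fixed vector in infinitely many $V_i$.** *We now contradict (6.2).* Choose $\varepsilon$ with $\kappa(\varepsilon)n_1<\delta/2$. By (10.2) and Lemma 6, for all large $i$ there is $A_i\in\Lambda_S(x_i)\cap E^0\cap D_1$, so $\|A_i\|\le r$. Write $A_i=g_i^{-1}\cdot S_i$ with $S_i\in\Gamma\cdot S$. Since $g_i\to1$, the $S_i=g_i\cdot A_i$ lie in a compact set, so by Step 1 in a finite set. Each $S_i$ is rational, symmetric, nonscalar, and commutes with $\mathfrak{so}(g_iR)=\mathfrak{so}(R_{i,p})$. So it preserves $R_i$ and acts on it by a scalar $\lambda_i$, which lies in $\mathbb Q$ because $R_i$ and $S_i$ are rational, and which is an eigenvalue of $S$. Hence $S_i-\lambda_i\ne0$ kills $R_i$ and, being symmetric, has image in $R_i^\perp=V_i$. The pairs $(S_i,\lambda_i)$ take finitely many values, so one value occurs for infinitely many $i$, and a nonzero rational vector in the image of that $S_i-\lambda_i$ lies in $V_i$ for infinitely many $i$. This contradicts (6.2).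

So $\mu(X_S)=0$ for all $S$, Lemma 4 gives the Claim, and Proposition 1 is proved. With Section 5, so is Theorem A. $\blacksquare$

## 11. Fewer variables: $m+3\le n\le2m$

We complete Theorem B. If $m=1$, $n\ge5$, the statement is fact (i), since $\min\langle tT\rangle=tT\to\infty$. For $m\ge2$, $n\ge2m+1$ it was proved in Section 5. So let $m+3\le n\le2m$, hence $m\ge3$, and let $t_i\to\infty$ be a sequence of counterexamples for $N,T$. Distinguish Cases I and II as in Section 5.

What breaks in Section 5 is the choice $M_q''=M_q$ at primes $q\mid t$ outside $\mathcal B$. A primitive image of $M_q$ reduces modulo $q$ to a totally isotropic subspace of dimension $m$ in a nondegenerate space of dimension $n$ over $\mathbb F_q$, which is impossible for $n<2m$ and, for $n=2m$, possible only when the space is hyperbolic. So we must enlarge at these primes too, again without creating short vectors.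

**Case I (finitely many primes).** *Here the new difficulty is absent.* With $\mathcal B$ as in Section 5, for $q\notin\mathcal B$ (including $p$) we have $q\nmid t$, and $M_q''=M_q$ is unimodular of rank $m<n$, hence isometric to an orthogonal summand of $N_q$ by (2.1). At $p$ finitely many classes occur, and the complement is isotropic by (4.1). The proof that $\min M_i''\to\infty$ is that of Section 5. Proposition 1 gives a contradiction.

**Case II (primes $q_i\mid t_i$, $q_i\to\infty$).** Write $t_i=\tau_is_i^2$ with $\tau_i$ squarefree. After passing to a subsequence, $\tau_i$ is constant or $\tau_i\to\infty$.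

**Case II-A: $\tau_i=\tau$ constant.** *One skew choice at the large prime $q_i$ suffices.* Replace $T$ by $\tau T$; then $t_i=s_i^2$, and $q_i\mid s_i$ for large $i$. Let $\mathcal B$ be the set of primes dividing $2\,dN\,dT$ for the new $T$, and $p$ as in Section 4. For $q\notin\mathcal B$ write $\mathrm{ord}_qt=2h_q$.

*Completions.* For $q\in\mathcal B$ use Lemma 2. For $q\notin\mathcal B$, $q\ne q_i$ (including $p$), let $M_q''=q^{-h_q}M_q$, which is unimodular, hence isometric to a summand of $N_q$. For $q=q_i$, which is outside $\mathcal B\cup\{p\}$ for large $i$, choose $y\in\mathbb Z_q^m$ with $T(y)\in\mathbb Z_q^\times$ and put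
$$M_q''=\{v\in q^{-h_q}\mathbb Z_q^m:T(v,y)\in\mathbb Z_q\}=q^{-h_q}P\perp\mathbb Z_qy,\qquad P=y^\perp\cap\mathbb Z_q^m.$$
The equality holds because $\mathbb Z_q^m=P\perp\mathbb Z_qy$, $T(y)$ being a unit. $P$ is unimodular for $T$. The lattice $M_q''$ contains $\mathbb Z_q^m$ and is isometric to (unimodular of rank $m-1$)$\,\perp\langle q^{2h_q}\cdot\text{unit}\rangle$. $N_q$ splits off the first summand, with unimodular complement of rank $n-m+1\ge4$, which splits off $\mathbb H$. So $M_q''$ is primitively represented by (2.1). At $p$ finitely many classes occur, and (4.1) applies.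

*The minimum.* Let $D=\prod_{q\in\mathcal B}q^{b+h_q'}\prod_{q\notin\mathcal B}q^{h_q}$ and, for $0\ne v\in M_i''$, $w=Dv\in\mathbb Z^m$. By (4.3), $Q(v)=tT(w)/D^2\ge c_1T(w)$. Moreover $T(v,y)\in\mathbb Z_{q_i}$ and $q_i\mid D$, so $T(w,y)\equiv0\bmod q_i$. Choose $X_i\to\infty$ so slowly that all $w\in\mathcal W_{X_i}=\{0\ne w\in\mathbb Z^m:T(w)\le X_i/c_1\}$ are nonzero modulo $q_i$ and $2+\#\mathcal W_{X_i}<q_i$. Consider
$$T(y)\prod_{w\in\mathcal W_{X_i}}T(w,y)$$
as a polynomial in $y$ over $\mathbb F_{q_i}$. Since $T$ is nondegenerate modulo the odd prime $q_i$, all factors are nonzero polynomials. The product has degree $<q_i$, so it has a nonzero value at some $\bar y\in\mathbb F_{q_i}^m$. Let $y$ lift $\bar y$. Then $T(y)$ is a unit, as required, and $T(w,y)\not\equiv0$ for all $w\in\mathcal W_{X_i}$. So no $v\ne0$ in $M_i''$ has $Q(v)\le X_i$. Hence $\min M_i''\to\infty$, and Proposition 1 gives a contradiction.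

**Case II-B: $\tau_i\to\infty$.** *At the many primes dividing $t$ to odd order we divide along a totally isotropic subspace, and we choose these subspaces at random.* Let $\mathcal B$ be the set of primes dividing $2\,dN\,dT$, $p$ as in Section 4, and $s=\lceil(2m+1-n)/2\rceil$. Then
$$s\ge1,\qquad2s\ge2m+1-n,\qquad2s\le2m+2-n\le m-1.\tag{11.1}$$
For $q\notin\mathcal B$ write $\mathrm{ord}_qt=2h_q+\epsilon_q$ with $\epsilon_q\in\{0,1\}$.

**Step 1: completions.** *We construct $M''$ and verify hypotheses 1 and 2.* For $q\in\mathcal B$ use Lemma 2. For $q\notin\mathcal B$, $\epsilon_q=0$, let $M_q''=q^{-h_q}M_q$, unimodular, hence a summand of $N_q$. For $q\notin\mathcal B$, $\epsilon_q=1$, choose a totally isotropic $\bar E_q\subset\mathbb F_q^m$ (for $T$ modulo $q$) of dimension $s$. It exists because the Witt index is $\ge\lfloor(m-1)/2\rfloor\ge s$. Put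
$$M_q''=q^{-h_q-1}\{w\in\mathbb Z_q^m:w\bmod q\in\bar E_q\}\supset M_q.$$

We need its structure. Over $\mathbb F_q$, a basis $\bar e_1,\dots,\bar e_s$ of $\bar E_q$ extends to a hyperbolic system $\bar e_j,\bar f_j$. Lift these vectors arbitrarily to $\mathbb Z_q^m$; their Gram matrix $\mathcal G$ is congruent modulo $q$ to the hyperbolic Gram matrix $\mathcal J$. Put $\mathcal A=\mathcal J^{-1}\mathcal G\equiv1\bmod q$, so that $\mathcal J\mathcal A={}^t\mathcal A\mathcal J$. As $q$ is odd, the binomial series defines $\mathcal Y=\mathcal A^{-1/2}\equiv1\bmod q$ over $\mathbb Z_q$. It commutes with $\mathcal A$ and satisfies $\mathcal J\mathcal Y={}^t\mathcal Y\mathcal J$, so ${}^t\mathcal Y\mathcal G\mathcal Y={}^t\mathcal Y\mathcal J\mathcal A\mathcal Y=\mathcal J\mathcal Y\mathcal A\mathcal Y=\mathcal J$. Thus after a change of basis congruent to $1$ the lifts $e_j,f_j$ span a copy of $\mathbb H^s$, and $(\mathbb Z_q^m,T)=\mathbb H^s\perp T'$ with $T'$ unimodular of rank $m-2s$ and $\bar E_q$ spanned by the reductions of $e_1,\dots,e_s$. Hence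
$$M_q''=q^{-h_q}\bigl(\langle q^{-1}e_j,f_j\rangle_j\perp T'\bigr)\quad\text{with form }tT .$$
Writing $t=q^{2h_q+1}u$ with $u$ a unit, the product of $q^{-h_q}q^{-1}e_j$ and $q^{-h_q}f_j$ is $u$, so $M_q''\cong\mathbb H^s\perp\langle quT'\rangle$. By (11.1) and (2.1), $N_q=\mathbb H^s\perp N'$ with $N'$ unimodular of rank $n-2s\ge2(m-2s)+1$, so $N'$ primitively represents $\langle quT'\rangle$. Thus $M_q''$ is primitively represented.

At $p$ use a fixed $\bar E_p$ and a fixed decomposition (needed only when $\epsilon_p=1$), so $M_p''$ lies in finitely many classes; the complement is isotropic by (4.1).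

**Step 2: what a short vector would have to satisfy.** *We translate shortness into conditions on an integral vector $w$.* Let $\tau'$ be the product of the $q\notin\mathcal B\cup\{p\}$ with $\epsilon_q=1$. It is squarefree and differs from $\tau_i$ by a bounded factor, so $\tau'\to\infty$. Put
$$D=p^{h_p+1}\prod_{q\in\mathcal B}q^{b+h_q'}\prod_{q\notin\mathcal B\cup\{p\}}q^{h_q}\cdot\tau'.$$
For $0\ne v\in M''$ we have $w=Dv\in\mathbb Z^m$, $w\bmod q\in\bar E_q$ for $q\mid\tau'$, and by (4.3) $Q(v)=tT(w)/D^2\ge(c_1/p^2)\,T(w)/\tau'$. Since the $\bar E_q$ are isotropic, $\tau'\mid T(w)$. Hence if $Q(v)\le X$, then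
$$T(w)=\tau'l,\quad1\le l\le C_X:=Xp^2/c_1,\qquad w\bmod q\in\bar E_q\ \ \forall q\mid\tau'.\tag{11.2}$$
Let $d$ be the product of the $q\mid\tau'$ with $w\equiv0\bmod q$. Then $d^2\mid\tau'l$. As $\tau'$ is squarefree, $d$ is prime to $\tau'/d$, so $d\mid l$ and $d\le C_X$.

**Step 3: the probability for one $w$.** *A fixed vector is unlikely to lie in all the random subspaces.* Choose the $\bar E_q$ ($q\mid\tau'$) independently and uniformly at random among totally isotropic $s$-spaces. By Witt's theorem the orthogonal group is transitive on nonzero isotropic vectors of $\mathbb F_q^m$, so a given one lies in $\bar E_q$ with probability $(q^s-1)/I_q$, where $I_q$ is the number of nonzero isotropic vectors. For $m$ odd $I_q=q^{m-1}-1$. For $m$ even $I_q\ge(q^{m/2}+1)(q^{m/2-1}-1)\ge q^{m-1}(1-q^{1-m/2})$. As $m\ge3$ and $q\ge3$, in both cases $I_q\ge\frac12q^{m-1}$, and the probability is $\le2q^{-(m-1-s)}$. So a given $w\ne0$ with $T(w)=\tau'l$, $l\le C_X$, satisfies (11.2) with probability $0$ if $d>C_X$, and otherwise at most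
$$\prod_{q\mid\tau'/d}2q^{-(m-1-s)}\le2^{\omega(\tau')}(\tau'/C_X)^{-(m-1-s)},$$
where $\omega(\tau')$ is the number of primes dividing $\tau'$.

**Step 4: the number of candidates.** *We count $w$ with a given value.*

**Lemma 7.** For every $\epsilon>0$ and integer $A\ge1$, the number of $w\in\mathbb Z^m$ with $T(w)=A$ is $\ll_{T,\epsilon}A^{(m-2)/2+\epsilon}$.

*Proof.* Write $w=(x,z)$ with $x\in\mathbb Z^2$, $z\in\mathbb Z^{m-2}$, let $T_2$ be the upper left $2\times2$ block of $T$, $\mathcal R$ the upper right block, $\Delta=\det T_2>0$. Completing the square and multiplying by $\Delta^2$,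
$$T_2\bigl(\Delta x+\Delta T_2^{-1}\mathcal Rz\bigr)=\Delta^2\bigl(A-T^*(z)\bigr),$$
where $T^*$ is the (positive definite) Schur complement and $\Delta T_2^{-1}\mathcal R$ is integral. So $T^*(z)\le A$, which leaves $\ll A^{(m-2)/2}$ choices of $z$. For each $z$ the right side is a nonnegative integer $k\ll A$ (when a solution exists), and $x$ is determined by the integral vector $\Delta x+\Delta T_2^{-1}\mathcal Rz$, which represents $k$ by $T_2$. For $k=0$ there is one such vector. For $k\ge1$, if $\alpha$ is the upper left entry of $T_2$ and $\beta$ its off-diagonal entry, then $\alpha T_2(X,Y)=(\alpha X+\beta Y)^2+\Delta Y^2$. So each representation gives an element $\alpha X+\beta Y+Y\sqrt{-\Delta}$ of norm $\alpha k$ in the ring of integers of an imaginary quadratic field, injectively. There are at most $6$ units, and at most as many ideals of norm $\alpha k$ as divisors of $\alpha k$, which are $\ll A^\epsilon$. $\square$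

**Step 5: conclusion.** *The expected number of short vectors tends to $0$.* By Steps 3 and 4, summing over $l\le C_X$ and using $2^{\omega(\tau')}\ll\tau'^\epsilon$, the expected number of $w$ as in (11.2) is
$$\ll_{X,\epsilon}\tau'^{(m-2)/2+\epsilon}\;2^{\omega(\tau')}\,(\tau'/C_X)^{-(m-1-s)}\ll_{X,\epsilon}\tau'^{\,s-m/2+2\epsilon}.$$
By (11.1), $s-\frac m2\le-\frac12$, so for small $\epsilon$ this tends to $0$ as $i\to\infty$. Hence for each $X$ and all $i\ge i(X)$ some choice of the $\bar E_q$ admits no $w$ as in (11.2), and then $\min M_i''>X$. Letting $X=X_i\to\infty$ slowly, we get $\min M_i''\to\infty$. Proposition 1 shows that $N$ represents $M_i''\supset M_i$ for large $i$, a contradiction.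

This settles all $m\ge2$, $n\ge m+3$. The pairs $(1,4)$ and $(2,4)$ were treated in Section 2, and Theorem B is proved. $\blacksquare$
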